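# Dense $G_\delta$-subsets of first countable compact spaces are subcompact

All spaces are Tychonoff, so compact spaces are Hausdorff. We write $\omega=\{0,1,2,\dots\}$. When a compact space $X$ is fixed, a bar without superscript is closure in $X$, and $\overline{W}^{\,Y}=\overline W\cap Y$ is the closure of $W\subset Y$ in the subspace $Y$.

## 1. Disjoint open sets gathering at one point

Start with a picture on the line. In $[0,1]$ put
$$C_m=\Big(\frac1{2m+2},\frac1{2m+1}\Big)\qquad(m\in\omega).$$
These intervals are pairwise disjoint and run down to $0$. Split the indices: let $I_j$ be the set of $m$ for which $m+1$ is $2^j$ times an odd number. The sets $I_j$ are infinite and partition $\omega$. Put $A_j=\bigcup_{m\in I_j}C_m$. Three things are visible.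

* Each $A_j$ has $0$ in its closure, because $I_j$ is infinite.
* The sets $A_j$ are pairwise disjoint.
* Every neighborhood of $0$ contains all but finitely many of the $A_j$. Indeed the least element of $I_j$ is $2^j-1$, so $A_j\subset\big(0,\frac{1}{2^{j+1}-1}\big)$.

So infinitely many disjoint open sets all cling to the point $0$, and as a family they shrink to $0$. The whole proof turns on a version of this in a compact space, where in addition the $j$-th set must stay away from a prescribed closed set except at the point itself.

**Setting.** Let $X$ be compact and let $Y\subset X$ be a dense $G_\delta$-set, that is, a dense set which is a countable intersection of open sets. Replacing the open sets by finite intersections, write $Y=\bigcap_j G_j$ with $G_0\supset G_1\supset\cdots$ open in $X$. Put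
$$Z_j=X\setminus G_j,\qquad Z=X\setminus Y=\bigcup_j Z_j .$$
The sets $Z_0\subset Z_1\subset\cdots$ are closed. Each $Z_j$ is nowhere dense: it is closed, and a nonempty open subset of $Z_j$ would miss the dense set $Y$.

**Definition (open-limit point).** A point $z\in X$ is an open-limit point of $X$ if there is a sequence $(D_n)_{n\in\omega}$ of nonempty open subsets of $X$ such that every neighborhood of $z$ contains $D_n$ for all but finitely many $n$.

A point has *countable character* if it has a countable neighborhood base; $X$ is *first countable* if all its points do. Every point of countable character is open-limit: take for $(D_n)$ a decreasing countable open base at $z$. Two examples show where the notion sits.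

* In the one-point compactification $D\cup\{\infty\}$ of an uncountable discrete space $D$, pick distinct $d_n\in D$ and put $D_n=\{d_n\}$. A neighborhood of $\infty$ omits only finitely many points of $D$, so $\infty$ is open-limit. It does not have countable character: countably many neighborhoods of $\infty$ together omit only countably many points of $D$, so some $d\in D$ lies in all of them, and none is contained in the neighborhood that omits $d$.
* In $\beta\omega$ no point $z\in\beta\omega\setminus\omega$ is open-limit. Suppose $(D_n)$ were a witness, and pick $d_n\in D_n\cap\omega$, which is possible since $\omega$ is dense. Each $k\in\omega$ equals $d_n$ for only finitely many $n$, since $\beta\omega\setminus\{k\}$ is a neighborhood of $z$. So some subsequence consists of distinct points. Split it into two disjoint infinite sets. Then $z$ is in the closure of both, but disjoint subsets of $\omega$ have disjoint closures in $\beta\omega$.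

**Lemma 1.** In the setting above, let $z\in Z$ be an open-limit point of $X$ and let $j_0=\min\{j: z\in Z_j\}$. There are open sets $A_{z,j}\subset X$ $(j\ge j_0)$ such that
$$\overline{A_{z,j}}\cap Z_j=\{z\}\quad\text{(in particular } A_{z,j}\ne\emptyset);\tag{1}$$
$$A_{z,j}\cap A_{z,j'}=\emptyset\quad\text{whenever } j\neq j';\tag{2}$$
$$\text{every neighborhood of } z \text{ contains } A_{z,j} \text{ for all but finitely many } j.\tag{3}$$

**Proof.** We imitate the intervals $C_m$. Let $(D_n)$ witness that $z$ is open-limit, and partition $\omega$ into infinite sets $I_j$, $j\ge j_0$.

*Choosing the pieces.* We choose recursively nonempty open sets $C_m$ and integers $n_0<n_1<\cdots$ so that, if $m\in I_j$,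
$$\overline{C_m}\subset D_{n_m}\setminus Z_j,\qquad D_{n_m}\cap\bigcup_{i<m}\overline{C_i}=\emptyset .$$
Suppose $C_i$ and $n_i$ are chosen for $i<m$. For each such $i$, say $i\in I_{j'}$ with $j'\ge j_0$, the set $\overline{C_i}$ misses $Z_{j'}$, while $z\in Z_{j_0}\subset Z_{j'}$. Hence $z\notin\overline{C_i}$. So $X\setminus\bigcup_{i<m}\overline{C_i}$ is a neighborhood of $z$, and it contains $D_n$ for all large $n$. Pick such an $n_m$, larger than $n_{m-1}$ if $m\ge 1$. The open set $D_{n_m}\setminus Z_j$ is nonempty because $Z_j$ is nowhere dense. Regularity of $X$ gives a nonempty open $C_m$ with $\overline{C_m}\subset D_{n_m}\setminus Z_j$.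

*What we get.* The $C_m$ are pairwise disjoint: for $i<m$ we have $C_m\subset D_{n_m}$, which misses $\overline{C_i}$. Every neighborhood of $z$ contains $C_m$ for all but finitely many $m$, because $C_m\subset D_{n_m}$ and the $n_m$ are strictly increasing. Put
$$A_{z,j}=\bigcup_{m\in I_j}C_m .$$

*(2)* holds because the $C_m$ are disjoint and the $I_j$ are disjoint.

*(1).* Every neighborhood of $z$ contains $C_m$ for some $m\in I_j$, as $I_j$ is infinite, and $C_m\neq\emptyset$; so $z\in\overline{A_{z,j}}$. Also $z\in Z_{j_0}\subset Z_j$. Conversely let $x\in\overline{A_{z,j}}$, $x\ne z$. Take disjoint open sets $P\ni x$ and $Q\ni z$. All but finitely many $C_m$ lie in $Q$, hence miss $P$. So near $x$ the set $A_{z,j}$ coincides with the union of finitely many $C_m$, $m\in I_j$, and $x$ lies in the closure of that finite union. Thus $x\in\overline{C_m}$ for some $m\in I_j$, and $\overline{C_m}$ misses $Z_j$. So $x\notin Z_j$.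

*(3).* Let $Q$ be a neighborhood of $z$ and let $M$ be such that $C_m\subset Q$ for all $m\ge M$. Only finitely many of the disjoint sets $I_j$ meet $\{0,\dots,M-1\}$. For every other $j$ all $m\in I_j$ satisfy $m\ge M$, so $A_{z,j}\subset Q$. $\square$

## 2. Regular filter bases, subcompactness, and the theorem

The sets $A_{z,j}$ will be used to build a special base for the space $Y$.

**Definition (regular filter base).** Let $\mathcal B$ be a family of nonempty open subsets of a space $Y$. A nonempty family $\mathcal F\subset\mathcal B$ is a regular filter base if for any $U,V\in\mathcal F$ there is $W\in\mathcal F$ with $\overline{W}^{\,Y}\subset U\cap V$.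

**Definition (subcompact).** A space $Y$ is subcompact if it has a base $\mathcal B$ consisting of nonempty open sets such that $\bigcap\mathcal F\neq\emptyset$ for every regular filter base $\mathcal F\subset\mathcal B$.

The closure in the first definition is taken in the space $Y$ itself. In the second definition we are free to choose the base, and everything depends on that choice.

The problem, whose source is "Every scattered space is subcompact" (https://ecommons.udayton.edu/cgi/viewcontent.cgi?article=1038&context=mth_fac_pub), asks: let $X$ be a first countable compact space; must every dense $G_\delta$-subset of $X$ be subcompact? The answer is yes. Countable character is needed only at points outside the $G_\delta$-set, and even there it can be weakened.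

**Theorem 2.** Let $X$ be compact, let $Y\subset X$ be a dense $G_\delta$-set, and put $Z=X\setminus Y$. If the open-limit points of $X$ lying in $Z$ are dense in $Z$, then $Y$ is subcompact.

In particular, if $X$ is compact and first countable, then every dense $G_\delta$-subset of $X$ is subcompact.

The second sentence follows from the first, since in a first countable space every point is open-limit. The density hypothesis is sufficient, not necessary. For $X=\beta\omega$ and $Y=\omega$ it fails by the second example in Section 1, yet $\omega$ is subcompact: in the base of singletons, two members of a regular filter base contain a common member, so the filter base is a single singleton.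

## 3. Compact spaces, open subspaces, the rationals, the irrationals

**A compact space.** If $Y=X$ is compact, all nonempty open sets form a suitable base. Let $\mathcal F$ be a regular filter base. Any finitely many members contain a common member (induct on the definition), so the closures of the members have the finite intersection property, and $\bigcap_{S\in\mathcal F}\overline S\ne\emptyset$. Each $S\in\mathcal F$ contains $\overline W$ for some $W\in\mathcal F$ (take $U=V=S$ in the definition). So this intersection lies inside $\bigcap\mathcal F$.

**An open subset.** If $Y$ is open in the compact space $X$, use only the nonempty open $V$ with $\overline V\subset Y$. By regularity they form a base of $Y$. For a regular filter base $\mathcal F$ of such sets, $\bigcap_{S\in\mathcal F}\overline S$ is nonempty and contained in $Y$, and the previous argument applies. The base was chosen so that limits cannot fall out of $Y$.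

**The rationals.** $\mathbb Q$ is not subcompact. Let $\mathcal B$ be any base of nonempty open sets and let $\mathbb Q=\{r_n:n\in\omega\}$. Choose $U_0\in\mathcal B$ and, recursively, $U_{n+1}\in\mathcal B$ with $\overline{U_{n+1}}\subset U_n\setminus\{r_n\}$ (closure in $\mathbb Q$). This is possible since $U_n\setminus\{r_n\}$ is open and nonempty, as $\mathbb Q$ has no isolated points. For $m\le n$ we have $\overline{U_{n+1}}\subset U_n\subset U_m$, so $\{U_n\}$ is a regular filter base in $\mathcal B$. Its intersection contains no $r_n$, so it is empty.

**The irrationals.** The space of irrationals is homeomorphic to $\omega^\omega$. Use the base of cylinders $[s]=\{x\in\omega^\omega: s\subset x\}$, with $s$ a finite sequence. If $\mathcal F$ is a regular filter base of cylinders, any two of its members meet, so the corresponding finite sequences are comparable. Their union is a finite or infinite sequence, and any $x\in\omega^\omega$ extending it lies in $\bigcap\mathcal F$. This argument rests on a tree: two cylinders are nested or disjoint. The hypotheses of Theorem 2 do not hand us a base of that kind.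

## 4. Two bases that fail: avoiding $Z_j$, and nested anchors

**Avoiding $Z_j$.** The open case suggests the families
$$\mathcal C_j=\{V\cap Y\ne\emptyset: V \text{ open in } X,\ \overline V\cap Z_j=\emptyset\}$$
and the base $\bigcup_j\mathcal C_j$. Part of the argument works. Suppose a regular filter base $\mathcal F$ meets $\mathcal C_j$ for every $j$. Then the nonempty set $K=\bigcap_{S\in\mathcal F}\overline S$ misses every $Z_j$, so $K\subset Y$, and we finish as in the compact case. The trouble is a filter base that stays on one level. A set on level $j$ is required to stay away from $Z_j$, and nothing is said about $Z_{j+1}$.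

Concretely, let $X=[0,1]$, let $Y$ be the set of irrationals in $X$, let $Z=\{q_0,q_1,\dots\}$ be an enumeration without repetition of the rationals in $X$, and let $Z_j=\{q_0,\dots,q_j\}$. For all $n$ with $\frac1n<|q_1-q_0|$ the sets
$$\Big(q_1-\frac1n,\ q_1+\frac1n\Big)\cap Y\tag{4}$$
belong to $\mathcal C_0$. They form a regular filter base, since the closure in $Y$ of the $(n+1)$-st lies in the $n$-th. Their intersection is empty. So $\bigcup_j\mathcal C_j$ does not witness subcompactness.

**Touching $Z_j$ in one point.** Reverse the requirement. Ask that the closure of a set of level $j$ meet $Z_j$ in *exactly one* point $z$, and that the set contain a fixed piece $A_{z,j}\cap Y$ depending only on $z$ and $j$. Suppose a filter base stays on level $j$. Then nested members must share the same $z$, so all members contain the same nonempty set $A_{z,j}\cap Y$. The levels that defeated the first attempt now cause no trouble. What remains is a filter base that climbs through the levels toward a single point $z$. To get a base we need small pieces $A_{z,j}$, and the obvious choice, decreasing pieces, fails.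

Take $X=[0,1]$, $Y=(0,1]$, $Z_j=\{0\}$ for all $j$, and $A_{0,j}=\big(0,\frac1{j+1}\big)$. Conditions (1) and (3) hold. But the closure in $Y$ of $A_{0,j+1}$ is $\big(0,\frac1{j+2}\big]\subset A_{0,j}$, so $\{A_{0,j}:j\in\omega\}$ is a regular filter base, with empty intersection.

Condition (2) excludes this. If the pieces at $z$ on different levels are disjoint, two sets anchored at $z$ on different levels look different near $z$, and neither can contain the other. The next two sections carry this out.

## 5. The anchored base

From now on the hypotheses of Theorem 2 hold, and $G_j,Z_j$ are as in Section 1. Let $E\subset Z$ be a dense subset of $Z$ consisting of open-limit points of $X$ (if $X$ is first countable, take $E=Z$). Using Lemma 1, fix sets $A_{z,j}$ for all $z\in E$ and all $j$ with $z\in Z_j$; since the $Z_j$ increase, these are exactly the $j\ge j_0$ of the lemma.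

**Definition (the base).** Let $\mathcal B=\mathcal B_*\cup\bigcup_j\mathcal B_j$, where

* $\mathcal B_*$ is the family of all nonempty sets $V\cap Y$ with $V$ open in $X$ and $\overline V\cap Z=\emptyset$;
* $\mathcal B_j$ is the family of all sets $S=(V\cup A_{z,j})\cap Y$, where $z\in E\cap Z_j$, $V$ is open in $X$ (possibly empty), and $\overline V\cap Z_j=\emptyset$.

Members of $\mathcal B$ are open in $Y$. They are nonempty: for $\mathcal B_j$ because $A_{z,j}$ is a nonempty open set and $Y$ is dense.

We use one standard fact. If $O$ is open in $X$ and $Y$ is dense, then $\overline{O\cap Y}=\overline O$. Indeed, if $x\in\overline O$ and $N$ is an open neighborhood of $x$, then $N\cap O$ is open and nonempty, so it meets $Y$.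

**Step 1: the anchor and the shape near it.** This step records what a member of $\mathcal B_j$ remembers. Let $S=(V\cup A_{z,j})\cap Y\in\mathcal B_j$. By the standard fact, $\overline S=\overline V\cup\overline{A_{z,j}}$. Since $\overline V$ misses $Z_j$, (1) gives
$$\overline S\cap Z_j=\{z\}.\tag{5}$$
So $z$ is determined by $S$ and $j$, and we write $z=z_{S,j}$. Clearly
$$A_{z,j}\cap Y\subset S.\tag{6}$$
Finally $z\in Z_j$, so $z\notin\overline V$, and $N=X\setminus\overline V$ is an open neighborhood of $z$ with
$$S\cap N=A_{z,j}\cap Y\cap N.\tag{7}$$
Thus near its anchor $z$ the set $S$ is just $A_{z,j}\cap Y$.

**Step 2: $\mathcal B$ is a base of $Y$.** This step uses (3) and the density of $E$. Let $y\in Y\cap O$ with $O$ open in $X$. We need a member of $\mathcal B$ that contains $y$ and lies in $O$.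

If $y\notin\overline Z$, choose an open $V\ni y$ with $\overline V\subset O\setminus\overline Z$. Then $y\in V\cap Y\in\mathcal B_*$ and $V\cap Y\subset O$.

If $y\in\overline Z$, then $O\cap Z\neq\emptyset$, and since $E$ is dense in $Z$ there is $z\in O\cap E$. By (3) we can choose $j$ with $z\in Z_j$ and $A_{z,j}\subset O$. Since $y\in Y$, we have $y\notin Z_j$, so there is an open $V\ni y$ with $\overline V\subset O\setminus Z_j$. Then $(V\cup A_{z,j})\cap Y$ belongs to $\mathcal B_j$, contains $y$, and is contained in $O$.

**Check against (4).** In the example of the irrationals, what keeps the sets (4) out of $\mathcal B$? First, $\mathcal B_*=\emptyset$, since $Z$ is dense. The sets (4) with $\frac1n<|q_1-q_0|$ do not have $q_0$ in their closure, so by (5) they are not in $\mathcal B_0$. Suppose one of them were in $\mathcal B_j$ with $j\ge1$. Its closure contains $q_1\in Z_j$, so its anchor is $q_1$, and by (7) it coincides near $q_1$ with $A_{q_1,j}\cap Y$. But it contains all irrationals near $q_1$, in particular points of the nonempty set $A_{q_1,j+1}\cap Y\cap N'$ for every small neighborhood $N'$ of $q_1$, and these are not in $A_{q_1,j}$ by (2). So none of these sets is in $\mathcal B$.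

## 6. Regular filter bases in the anchored base

Let $\mathcal F\subset\mathcal B$ be a regular filter base. We must show $\bigcap\mathcal F\ne\emptyset$. Put
$$K=\bigcap_{S\in\mathcal F}\overline S .$$

**Step 3: reduction to $K\subset Z$.** This step disposes of the easy case, as in Section 3. Any two members of $\mathcal F$ contain a common member of $\mathcal F$, hence so do any finitely many. We call this *directedness*. Members are nonempty, so the sets $\overline S$ have the finite intersection property, and $K\ne\emptyset$ by compactness of $X$. Moreover
$$K\cap Y\subset\bigcap\mathcal F.$$
Indeed, given $S\in\mathcal F$, pick $W\in\mathcal F$ with $\overline W\cap Y=\overline W^{\,Y}\subset S$; then $K\cap Y\subset\overline W\cap Y\subset S$. So if $K\cap Y\neq\emptyset$ we are done. From now on assume $K\subset Z$. Since $K\ne\emptyset$, fix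
$$z^*\in K\quad\text{and } i \text{ with } z^*\in Z_i .$$

**Step 4: every member gets a level and an anchor.** This step removes $\mathcal B_*$ from the discussion. If some $S=V\cap Y\in\mathcal F$ were in $\mathcal B_*$, then $K\subset\overline S=\overline V$ would miss $Z$, while $\emptyset\neq K\subset Z$; a contradiction. So every $S\in\mathcal F$ lies in some $\mathcal B_j$, possibly in several. Fix for each $S\in\mathcal F$ one such $j=j(S)$, and write $z_S=z_{S,j(S)}$. For each $j$ put
$$\mathcal F_j=\{S\in\mathcal F: j(S)=j\}.$$

**Step 5: cofinal subfamilies.** This step gives the tool for discarding levels. Call $\mathcal G\subset\mathcal F$ *cofinal* if each member of $\mathcal F$ contains a member of $\mathcal G$. The empty family is not cofinal, since $\mathcal F\ne\emptyset$. A subfamily of $\mathcal F$ that includes a cofinal one is cofinal.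

**Lemma 3.** If $\mathcal G\subset\mathcal F$ is cofinal and $\mathcal G=\mathcal G_1\cup\dots\cup\mathcal G_r$, then some $\mathcal G_k$ is cofinal.

**Proof.** Suppose none is. For each $k$ choose $T_k\in\mathcal F$ containing no member of $\mathcal G_k$. By directedness there is $T\in\mathcal F$ with $T\subset T_1\cap\dots\cap T_r$, and since $\mathcal G$ is cofinal there is $W\in\mathcal G$ with $W\subset T$. Now $W\in\mathcal G_k$ for some $k$, and $W\subset T_k$, a contradiction. $\square$

We shall also use that, if $\mathcal G$ is cofinal and $S,S'\in\mathcal F$, there is $W\in\mathcal G$ with $W\subset S\cap S'$: take a member of $\mathcal F$ inside $S\cap S'$ and then a member of $\mathcal G$ inside that.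

**Step 6: some $\mathcal F_j$ is cofinal.** This is where a filter base climbing through the levels is excluded, and where (2) is used. Let
$$\mathcal F'=\{S\in\mathcal F: j(S)\ge i\},\qquad \mathcal F=\mathcal F'\cup\bigcup_{j<i}\mathcal F_j .$$
$\mathcal F$ is cofinal in itself, and this is a finite union, so by Lemma 3 either some $\mathcal F_j$ with $j<i$ is cofinal, and we are done, or $\mathcal F'$ is cofinal. Assume the latter.

*The anchor is $z^*$.* For $S\in\mathcal F'$ we have $Z_i\subset Z_{j(S)}$, so by (5)
$$z^*\in\overline S\cap Z_i\subset\overline S\cap Z_{j(S)}=\{z_S\}.$$
Hence $z_S=z^*$ for every $S\in\mathcal F'$; in particular $z^*\in E$.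

*The level is constant.* Let $S,S'\in\mathcal F'$ and choose $W\in\mathcal F'$ with $W\subset S\cap S'$. Apply (7) to $W$ and to $S$, both anchored at $z^*$, and intersect the two neighborhoods obtained. We get an open neighborhood $N$ of $z^*$ with
$$W\cap N=A_{z^*,j(W)}\cap Y\cap N,\qquad S\cap N=A_{z^*,j(S)}\cap Y\cap N .$$
Since $z^*\in K\subset\overline W$, there is a point $p\in W\cap N$, and $W\cap N\subset S\cap N$. So $p\in A_{z^*,j(W)}\cap A_{z^*,j(S)}$, and (2) forces $j(W)=j(S)$. The same argument with $S'$ in place of $S$ gives $j(W)=j(S')$. Hence $j(S)=j(S')$.

So $j(\cdot)$ has a constant value $j$ on $\mathcal F'$, that is, $\mathcal F'\subset\mathcal F_j$. Since $\mathcal F'$ is cofinal, $\mathcal F_j$ is cofinal.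

**Step 7: a common anchored piece.** This step finishes the proof by finding a nonempty set inside every member of $\mathcal F$. Let $\mathcal F_j$ be cofinal. Given $S,S'\in\mathcal F_j$, choose $W\in\mathcal F_j$ with $W\subset S\cap S'$. All three have level $j$, so by (5)
$$\{z_W\}=\overline W\cap Z_j\subset\overline S\cap Z_j=\{z_S\},$$
and likewise $z_W=z_{S'}$. Thus $z_S=z_{S'}$, and $z_S$ is a constant $z$ on $\mathcal F_j$. By (6), $A_{z,j}\cap Y\subset S$ for every $S\in\mathcal F_j$. Every member of $\mathcal F$ contains a member of $\mathcal F_j$, so
$$A_{z,j}\cap Y\subset\bigcap\mathcal F .$$
Since $A_{z,j}$ is nonempty and open and $Y$ is dense, $\bigcap\mathcal F\neq\emptyset$. This proves Theorem 2. $\blacksquare$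

**Remark.** The case $K\subset Z$ does not actually occur. Step 7 shows that it would put the nonempty set $A_{z,j}\cap Y\subset\bigcap\mathcal F\subset K$ inside $K\cap Y$. The proof does not need to know this in advance.

## 7. Arbitrary $G_\delta$-sets and $\sigma$-compact remainders

Recall that a space is *Čech-complete* if it is a $G_\delta$-set in one, equivalently in each, of its compactifications.

**Corollary 4.** Every $G_\delta$-subset (dense or not) of a first countable compact space is subcompact. Equivalently, every Čech-complete subspace of a first countable compact space is subcompact.

**Proof.** If $Y$ is $G_\delta$ in $X$, then it is a dense $G_\delta$ in $\overline Y$, which is compact and first countable. Apply Theorem 2 with $\overline Y$ in place of $X$.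

For the equivalence, a Čech-complete subspace $Y$ is $G_\delta$ in each of its compactifications, in particular in its closure $\overline Y$ in $X$. So the first statement, applied in $\overline Y$, gives the second. Conversely, $G_\delta$-subsets of compact spaces are Čech-complete, so the second statement gives the first. $\square$

**Corollary 5.** Let $X$ be *any* compact space and let $Z\subset X$ be a $\sigma$-compact set with dense complement, such that the points of countable character in $X$ (or just the open-limit points of $X$) that belong to $Z$ are dense in $Z$. Then $X\setminus Z$ is subcompact. In particular, $X\setminus C$ is subcompact whenever $C$ is a countable set of non-isolated points of countable character in $X$.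

**Proof.** In a compact space the $\sigma$-compact sets are exactly the $F_\sigma$-sets, which are the complements of the $G_\delta$-sets. Points of countable character are open-limit. So the first part restates Theorem 2.

For the second part, $C$ is $\sigma$-compact, being countable, and all its points have countable character. Each $\{c\}$ with $c\in C$ is closed, and it is nowhere dense because $c$ is not isolated. By the Baire theorem the complement $X\setminus C$ of this countable union of closed nowhere dense sets is dense. Apply the first part with $Z=C$. $\square$

## 8. The double arrow space: a dense subcompact set that is not $G_\delta$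

The converse of the theorem fails: a dense subcompact subspace of a first countable compact space need not be $G_\delta$.

**The space.** Let
$$\mathbb A=\big((0,1]\times\{0\}\big)\cup\big([0,1)\times\{1\}\big)$$
with the topology of the lexicographic order.

A linearly ordered set in which every subset has a supremum is compact in its order topology, and this applies to $\mathbb A$. The empty set has supremum $(0,1)$, the least element. For a nonempty $T\subset\mathbb A$, let $x$ be the supremum of the first coordinates. If $x$ is the first coordinate of a point of $T$, the supremum of $T$ is the largest point of $T$ with that first coordinate. If not, then $x>0$ and the supremum is $(x,0)$.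

For $0\le x<y\le1$ the set
$$[(x,1),(y,0)]=\{q\in\mathbb A:(x,1)\le q\le(y,0)\}$$
is open, because $(x,1)$ is either the least element or the immediate successor of $(x,0)$, and symmetrically for $(y,0)$. The sets $[(x,1),(x+\frac1n,0)]$, for large $n$, form a base at $(x,1)$, and the sets $[(x-\frac1n,1),(x,0)]$ form a base at $(x,0)$. So $\mathbb A$ is first countable.

Let $S=[0,1)\times\{1\}$. The trace of $[(x,1),(y,0)]$ on $S$ is $[x,y)\times\{1\}$, so $S$ is homeomorphic to $[0,1)$ with the Sorgenfrey topology, whose basic open sets are the intervals $[x,y)$. Both $S$ and $\mathbb A\setminus S$ are dense, because each of the basic sets above contains points $(t,0)$ and $(t,1)$ with $x<t<y$.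

**$S$ is not $G_\delta$ in $\mathbb A$.** The map $(x,e)\mapsto(1-x,1-e)$ is an order-reversing bijection of $\mathbb A$, hence a homeomorphism, and it interchanges $S$ and $\mathbb A\setminus S$. If $S$ were $G_\delta$, then $S$ and $\mathbb A\setminus S$ would be two disjoint dense $G_\delta$-sets in a compact space, contradicting the Baire theorem.

**$S$ is subcompact.** We work in $[0,1)$ with the Sorgenfrey topology.

*A base in which the right endpoint bounds the length from below.* For $m\ge1$ let $E_m$ be the set of odd multiples of $2^{-m}$. These sets are pairwise disjoint, since an element of $E_m$ is a fraction in lowest terms with denominator $2^m$. Let $\mathcal B$ consist of all $[a,c)$ with $0\le a<c\le1$ such that, for some $m$,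
$$c\in E_m\quad\text{and}\quad 2^{-m}\le c-a<3\cdot2^{-m}.$$
This is a base. Given $a\in[0,1)$ and $m$, the half-open interval $[a+2^{-m},a+3\cdot2^{-m})$ has length $2\cdot2^{-m}$, the spacing of $E_m$, so it contains a point $c\in E_m$. For large $m$ we have $c\le1$, so $[a,c)\in\mathcal B$, and $c-a<3\cdot2^{-m}$ is as small as we like.

*A candidate for a common point.* Let $\mathcal F\subset\mathcal B$ be a regular filter base and let $s$ be the supremum of the left endpoints of its members. Then $s\le c$ for every $[a,c)\in\mathcal F$. Indeed, given $[a',c')\in\mathcal F$, some member $[a'',c'')$ of $\mathcal F$ lies in both sets, so $a'\le a''<c''\le c$. Hence if $s<c$ for all $[a,c)\in\mathcal F$, then $a\le s<c$ for all of them, and $s\in\bigcap\mathcal F$.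

*The other case is impossible.* Otherwise $s=c_0$ for some $U_0=[a_0,c_0)\in\mathcal F$, with $c_0\in E_m$. Let $[a,c)\in\mathcal F$ be contained in $U_0$. Then $s\le c\le c_0=s$, so $c=c_0$. Since the sets $E_m$ are disjoint, the index that witnesses $[a,c)\in\mathcal B$ is the same $m$. Therefore $c-a\ge2^{-m}$, that is, $a\le c_0-2^{-m}$. Now every member of $\mathcal F$ contains a member of $\mathcal F$ that is also contained in $U_0$, so its left endpoint is at most $c_0-2^{-m}$. Thus $s\le c_0-2^{-m}<c_0=s$, a contradiction. $\square$
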